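\title{Signed solutions and probability solutions of the stationary Kolmogorov equation}

\begin{abstract}
We consider the stationary Kolmogorov equation $\Delta\varrho-\operatorname{div}(b\varrho)=0$ on $\mathbb R^d$ with a smooth drift $b$ and ask whether a nonzero solution in the class of signed measures of bounded variation forces the existence of a probability solution. The answer is yes for $d=1$ and no for every $d\ge2$, where we give an explicit counterexample. We also find the growth threshold: for $d\ge2$ and a positive nondecreasing function $\theta$, the implication holds for all smooth $b$ with $|b(\xi)|\le\theta(|\xi|)$ outside a ball if and only if $\int_1^\infty dr/\theta(r)=\infty$.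
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $b=(b^1,\dots,b^d)$ be a vector field on $\mathbb R^d$ with $C^\infty$ components and no restriction on its growth, and let $L\varphi=\Delta\varphi+\langle b,\nabla\varphi\rangle$. The stationary Kolmogorov equation is
\begin{equation}\label{eq:K}
\Delta\varrho-\operatorname{div}(b\varrho)=0 .
\end{equation}
A signed Borel measure $\mu$ of bounded total variation is a \emph{bounded solution} of \eqref{eq:K} if
\[
\int_{\mathbb R^d}L\varphi\,d\mu=0\qquad\text{for all }\varphi\in C_0^\infty(\mathbb R^d);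
\]
the word ``bounded'' refers to the total variation, not to the density. A bounded solution that is a probability measure is a \emph{probability solution}. We answer the following question, posed in \cite{problem}: \emph{if \eqref{eq:K} has a nonzero bounded solution, must it have a probability solution?}

If $\varrho$ is the density of particles that diffuse and are carried by $b$, their flux is $J=b\varrho-\nabla\varrho$, and \eqref{eq:K} says that $\operatorname{div}J=0$: the density is in a steady state. For a gradient field $b=\nabla B$ the function $e^{B}$ has zero flux, so there is a probability solution when $e^B$ is integrable, as for $b(\xi)=-\xi$. For $b=0$ the solutions are harmonic functions, and an integrable harmonic function vanishes by the mean value property, so there is no nonzero bounded solution of any sign.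

A discrete model suggests the answer yes. Let $P=(P_{ij})$ be a stochastic matrix and $\mu$ a summable row vector with $\mu P=\mu$. Then $|\mu_j|\le\sum_i|\mu_i|P_{ij}$ for every $j$. Summed over $j$, both sides give $\sum_i|\mu_i|$, so every inequality is an equality, and $|\mu|$ is invariant. The argument has two ingredients: a local inequality for $|\mu|$ and the conservation of total mass. The first survives for \eqref{eq:K} (Lemma~\ref{lem:kato}). The second amounts to testing with $\varphi=1$, which is not compactly supported, and this is where the guess fails.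

We write $\xi$ for a point of $\mathbb R^d$. For $d\ge2$ we write $\xi=(x,y,z)$ with $x,y\in\mathbb R$ and $z\in\mathbb R^{d-2}$; the variable $z$ is absent if $d=2$.

\begin{theorem}\label{thm:A}
\begin{enumerate}
\item[(a)] If $d=1$ and \eqref{eq:K} has a nonzero bounded solution, then it has a probability solution.
\item[(b)] Let $d\ge2$ and $b(x,y,z)=(\beta(x,y),0,-z)$, where
\[
\beta(x,y)=-\tanh x\,\Bigl(2+\frac{\sinh^2x}{1+\cosh x\cosh y}\Bigr).
\]
Then $b\in C^\infty$, the function
\[
\varrho(x,y,z)=\frac{\tanh x}{1+\cosh x\cosh y}\;e^{-|z|^2/2}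
\]
is integrable and nonzero and solves \eqref{eq:K}, but \eqref{eq:K} has no nonzero nonnegative bounded solution, hence no probability solution.
\end{enumerate}
\end{theorem}

This drift is large: $\beta(x,0)=-\tanh x\,(1+\cosh x)$. The second theorem says exactly how much growth a counterexample needs.

\begin{theorem}\label{thm:B}
Let $\theta:[0,\infty)\to(0,\infty)$ be nondecreasing.
\begin{enumerate}
\item[(i)] Let $d\ge1$ and $\int_1^\infty dr/\theta(r)=\infty$, and suppose that the smooth field $b$ satisfies $\langle b(\xi),\xi\rangle\ge-|\xi|\,\theta(|\xi|)$ for $|\xi|\ge R$, for some $R$. If $\mu\ne0$ is a bounded solution of \eqref{eq:K}, then $\mu$ has a density of constant sign without zeros, and $\mu/\mu(\mathbb R^d)$ is a probability solution. The space of bounded solutions has dimension at most $1$.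
\item[(ii)] Let $d\ge2$ and $\int_1^\infty dr/\theta(r)<\infty$. Then there is a smooth field $b$ on $\mathbb R^d$ with $|b(\xi)|=o(\theta(|\xi|))$ as $|\xi|\to\infty$ for which \eqref{eq:K} has a nonzero bounded solution but no probability solution.
\end{enumerate}
\end{theorem}

The integral $\int_1^\infty dr/\theta(r)$ is the time that a particle moving inward with speed $\theta(r)$ needs to come from infinity to the unit sphere. Since $|b|\le\theta$ implies the hypothesis of (i) by the Cauchy--Schwarz inequality, and $|b|=o(\theta)$ implies $|b|\le\theta$ outside a ball, the two parts combine as follows.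

\begin{corollary}\label{cor:threshold}
Let $d\ge2$ and let $\theta:[0,\infty)\to(0,\infty)$ be nondecreasing. The implication ``nonzero bounded solution $\Rightarrow$ probability solution'' holds for all smooth $b$ with $|b(\xi)|\le\theta(|\xi|)$ outside a ball if and only if $\int_1^\infty dr/\theta(r)=\infty$.
\end{corollary}

For instance, the implication holds under the condition $|b(\xi)|\le C|\xi|\log|\xi|$ near infinity, and for every $\varepsilon>0$ it fails in the class $|b(\xi)|\le|\xi|(\log|\xi|)^{1+\varepsilon}$. Such a $\theta$ need only be given for large $r$; one extends it by a constant.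

We shall use Weyl's lemma, that is, the hypoellipticity of elliptic operators with $C^\infty$ coefficients, in this form: every bounded solution $\mu$ has a density $\varrho\in C^\infty(\mathbb R^d)\cap L^1(\mathbb R^d)$, and $\varrho$ satisfies \eqref{eq:K} pointwise. Conversely, if a smooth integrable function $\varrho$ satisfies \eqref{eq:K} pointwise, integration by parts against $\varphi\in C_0^\infty$ shows that $\varrho\,d\xi$ is a bounded solution.

Section~\ref{sec:line} treats the line, where one sees how a bounded solution can change sign. Sections~\ref{sec:free} and~\ref{sec:potential} contain the two halves of the counterexample, and Sections~\ref{sec:slow} and~\ref{sec:fast} prove Theorem~\ref{thm:B}.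

\section{The line: solutions fed from infinity}\label{sec:line}

For $d=1$ equation \eqref{eq:K} integrates once to
\begin{equation}\label{eq:flux}
\varrho'-b\varrho=\kappa
\end{equation}
with a constant $\kappa$; the flux is the constant $-\kappa$. Fix $B$ with $B'=b$. The solutions with $\kappa=0$ are the multiples of $e^B$ and have no zeros, so a solution that changes sign carries a nonzero flux through every point. Such a solution can be integrable.

\begin{example}\label{ex:line}
Let
\[
\varrho(x)=\frac{x}{(1+x^2)^2},\qquad b(x)=-\frac{x\,(6+3x^2+x^4)}{1+x^2}.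
\]
Then $\varrho'=(1-3x^2)/(1+x^2)^3$ and $-b\varrho=(6x^2+3x^4+x^6)/(1+x^2)^3$, and the numerators add up to $(1+x^2)^3$. So \eqref{eq:flux} holds with $\kappa=1$, and $\varrho$ is an odd integrable solution. Its absolute value is not a solution. Indeed, $\varrho(0)=0$ gives
\[
\int_0^\infty(\varphi''+b\varphi')\varrho\,dx=-\int_0^\infty\varphi'\,(\varrho'-b\varrho)\,dx=\varphi(0),
\]
and in the same way $\int_{-\infty}^0(\varphi''+b\varphi')(-\varrho)\,dx=\int_{-\infty}^0\varphi'\,dx=\varphi(0)$, so that $\int L\varphi\,|\varrho|\,dx=2\varphi(0)$.
\end{example}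

The flux $-1$ means that positive mass enters from $+\infty$ at unit rate, negative mass enters from $-\infty$ at unit rate, and the two cancel at the origin; the term $2\varphi(0)$ records the cancellation. In the discrete model nothing can cancel, because nothing replaces the lost mass; here infinity replaces it. Since $\varrho'\to0$, we have $b\varrho\to-1$ at infinity, so $\varrho$ is integrable because $1/|b|\sim|x|^{-3}$ is: the mass in transit is the rate of inflow times the travel time from infinity. This is the integral in Theorem~\ref{thm:B}.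

On the line a probability solution exists nevertheless. Every field is a gradient, so the positive solution $e^B$ is always at hand, and a solution with a zero dominates it at infinity.

\begin{proof}[Proof of Theorem~\ref{thm:A}(a)]
Let $\varrho\in C^\infty\cap L^1$ be the density of a nonzero bounded solution, and let $\kappa$ be as in \eqref{eq:flux}. If $\varrho$ has no zero, it has constant sign, and $|\varrho|/\|\varrho\|_{L^1}$ is a probability solution. Let now $\varrho(x_0)=0$, and put $h=\varrho e^{-B}$, so that $h'=\kappa e^{-B}$. If $\kappa=0$, then $h$ is constant and $\varrho\equiv0$, which is excluded. Replacing $\varrho$ by $-\varrho$ if necessary, we assume $\kappa>0$. Then $h$ is strictly increasing and $h(x_0)=0$. For $x\ge x_0+1$ we have $|\varrho|=he^B\ge h(x_0+1)\,e^B$, and for $x\le x_0-1$ we have $|\varrho|=|h|e^B\ge|h(x_0-1)|\,e^B$, with positive constants in both cases. Hence $e^B\in L^1(\mathbb R)$, and $e^B/\|e^B\|_{L^1}$ is a probability solution.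
\end{proof}

\section{A free coordinate excludes nonnegative solutions}\label{sec:free}

In the plane we keep the mechanism of Example~\ref{ex:line} in the $x$ direction and use the $y$ direction to destroy the probability solution. Let the drift have no $y$-component. Then $L\psi=\psi''$ for a function $\psi(y)$, and if such functions could be used as test functions, the image $\nu$ of a solution under the projection to the $y$-axis would satisfy $\nu''=0$, which forces $\nu=0$ for a finite measure. For $\mu\ge0$ this means $\mu=0$. For a solution that is odd in $x$ it is no restriction, because its projection is zero anyway.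

The difficulty is that $\psi(y)$ must be cut off in $x$, and the cutoff is multiplied by an unbounded drift. A bound on the outward part of the drift controls the error from one side only. This yields $\nu''\le0$, which is enough. In the remaining variables we take the drift $-z$: it has the Gaussian as an integrable solution, and it points inward, so that its error term has the favorable sign.

\begin{lemma}\label{lem:nopos}
Let $d\ge2$ and $b=(\beta(x,y),0,-z)$ with $\beta\in C^\infty(\mathbb R^2)$, and suppose that for some $K\ge0$
\begin{equation}\label{eq:out}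
\beta(x,y)\operatorname{sgn}x\le K\qquad\text{whenever }|x|\ge1.
\end{equation}
Then \eqref{eq:K} has no nonzero nonnegative bounded solution.
\end{lemma}

\begin{proof}
Let $\mu\ge0$ be a bounded solution and $\nu$ its image under $(x,y,z)\mapsto y$. Fix an even function $\chi\in C_0^\infty(\mathbb R)$, nonincreasing on $[0,\infty)$, with $\chi=1$ on $[-1,1]$ and $\chi=0$ outside $[-2,2]$. Let $0\le\psi\in C_0^\infty(\mathbb R)$ and $N\ge1$. Put $\eta_N(z)=\chi(|z|/N)$, with $\eta_N\equiv1$ if $d=2$, and $\varphi=\psi(y)\chi(x/N)\eta_N(z)\in C_0^\infty(\mathbb R^d)$. Then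
\begin{align*}
L\varphi=\psi''\chi(\tfrac xN)\,\eta_N
&+\psi\,\eta_N\Bigl[\tfrac1{N^2}\chi''(\tfrac xN)+\tfrac1N\,\beta\,\chi'(\tfrac xN)\Bigr]\\
&+\psi\,\chi(\tfrac xN)\bigl[\Delta\eta_N-\langle z,\nabla\eta_N\rangle\bigr].
\end{align*}
We bound both brackets from below. The factor $\chi'(x/N)$ is nonzero only if $|x|\ge N\ge1$, and $\sigma:=\operatorname{sgn}(x)\chi'(x/N)\le0$. Multiplying \eqref{eq:out} by $\sigma$ gives $\beta\chi'(x/N)=(\beta\operatorname{sgn}x)\,\sigma\ge K\sigma\ge-K\sup|\chi'|$. Further, $-\langle z,\nabla\eta_N\rangle=-(|z|/N)\chi'(|z|/N)\ge0$, and $|\Delta\eta_N|\le N^{-2}\sup|\Delta\eta_1|$ by scaling. So there is a constant $C$, independent of $N$ and $\psi$, with $L\varphi\ge\psi''\chi(x/N)\eta_N-CN^{-1}\sup\psi$. We integrate against $\mu$, which preserves the inequality because $\mu\ge0$, and use $\int L\varphi\,d\mu=0$: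
\[
\int\psi''(y)\,\chi(x/N)\,\eta_N(z)\,d\mu\le CN^{-1}\sup\psi\;\mu(\mathbb R^d).
\]
As $N\to\infty$, dominated convergence gives $\int\psi''\,d\nu\le0$.

Let $0\le\omega\in C_0^\infty(\mathbb R)$ with $\int\omega=1$, and put $g(t)=\int\omega(t-s)\,d\nu(s)$. The choice $\psi(s)=\omega(t-s)$ gives $g''(t)\le0$ for all $t$. A concave function lies below its tangent lines, and a tangent line of nonzero slope takes negative values; since $g\ge0$, the function $g$ is constant. As $\int g\,dt=\nu(\mathbb R)<\infty$, the constant is $0$. Thus $\mu(\mathbb R^d)=\nu(\mathbb R)=0$.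
\end{proof}

\begin{remark}\label{rem:out}
Hypothesis \eqref{eq:out} cannot be dropped. Let $d=2$, $U=e^{-y^2/2}\tanh x$ and $\beta=-2\tanh x+(y^2-1)\sinh x\cosh x$. Then $\Delta U=\beta U_x$, and differentiating in $x$ shows that the positive integrable function $U_x=e^{-y^2/2}/\cosh^2x$ solves \eqref{eq:K} for $b=(\beta,0)$. The outward drift is unbounded where $|y|>1$: mass escapes to infinity there and returns where $|y|<1$.
\end{remark}

\section{Signed solutions from a potential}\label{sec:potential}

We now need a field $(\beta,0)$ on the plane that satisfies \eqref{eq:out} and has an integrable solution $u$. As in Remark~\ref{rem:out}, we look for $u=U_x$ with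
\begin{equation}\label{eq:U}
\Delta U=\beta\,U_x ,
\end{equation}
since the $x$-derivative of \eqref{eq:U} is $\Delta u-\partial_x(\beta u)=0$. The gain is that \eqref{eq:U} need not be solved: we choose $U$ and read \eqref{eq:U} as the definition of $\beta$. By Lemma~\ref{lem:nopos} the function $u$ must change sign, so we take $U$ even in $x$ with $U_x>0$ for $x>0$. Three requirements remain. The quotient $\Delta U/U_x$ must be smooth across the axis $x=0$, which forces $\Delta U=0$ on the axis. Condition \eqref{eq:out} must hold; with $K=0$ it says that $\Delta U\le0$ for $|x|\ge1$. And $U_x$ must be integrable; in particular we want it to decay in $y$.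

Near the axis there is a model with $\beta=0$: the function $-\log(\cosh y+\cos x)$ is harmonic in the strip $|x|<\pi$ by \eqref{eq:Lap} below, and its $x$-derivative $\sin x/(\cosh y+\cos x)$ is odd in $x$ and decays exponentially in $y$. It blows up at the points $(\pm\pi,0)$, which act as the sources that feed it. We move these sources to $x=\pm\infty$ by replacing $\cos x$ with a function $c(x)$ that keeps decreasing on $(0,\infty)$ but stays nonnegative.

Let $D=\cosh y+c(x)$ and $U=-\log D$ on the set where $D>0$. Then $U_x=-c'/D$ and $U_{xx}=-c''/D+(c')^2/D^2$. Since $\cosh^2y-\sinh^2y=1$ and $\cosh y=D-c$,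
\[
U_{yy}=-\frac{\cosh y}{D}+\frac{\sinh^2y}{D^2}=-\frac{1+c\cosh y}{D^2}=-\frac cD-\frac{1-c^2}{D^2}.
\]
Adding up,
\begin{equation}\label{eq:Lap}
\Delta U=-\frac1D\Bigl[c''+c+\frac{1-c^2-(c')^2}{D}\Bigr].
\end{equation}
For $c=\cos x$ both $c''+c$ and $1-c^2-(c')^2$ vanish. In general, \eqref{eq:U} is equivalent to
\begin{equation}\label{eq:beta}
c'\beta=c''+c+\frac{1-c^2-(c')^2}{D}.
\end{equation}
If $c\ge0$ and $c'(0)=0$, then at $x=0$ the right side must vanish for all $y$, and this happens exactly when $c(0)=1$ and $c''(0)=-1$: the function $c$ has to agree with $\cos x$ to second order.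

\begin{proposition}\label{prop:family}
Let $d\ge2$, let $c\in C^\infty(\mathbb R)$ be nonnegative and nonconstant with $c'\in L^1(\mathbb R)$, and let $D=\cosh y+c(x)$. Suppose that $\beta\in C^\infty(\mathbb R^2)$ satisfies \eqref{eq:beta} on $\mathbb R^2$ and \eqref{eq:out} for some $K\ge0$, and let $b=(\beta,0,-z)$. Then $\varrho=-(c'/D)\,e^{-|z|^2/2}$ is a nonzero integrable solution of \eqref{eq:K}, and \eqref{eq:K} has no nonzero nonnegative bounded solution.
\end{proposition}

\begin{proof}
Since $c\ge0$, we have $D\ge\cosh y$, so $U=-\log D$ is smooth on $\mathbb R^2$. By \eqref{eq:Lap} and \eqref{eq:beta} it satisfies \eqref{eq:U}, and so $u=U_x=-c'/D$ satisfies $\Delta u-\partial_x(\beta u)=0$. For $\gamma=e^{-|z|^2/2}$ we have $\nabla\gamma=-z\gamma$, hence $\Delta\gamma+\operatorname{div}(z\gamma)=0$ on $\mathbb R^{d-2}$. Therefore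
\[
\Delta(u\gamma)-\operatorname{div}(b\,u\gamma)=\gamma\,\bigl(\Delta u-\partial_x(\beta u)\bigr)+u\,\bigl(\Delta\gamma+\operatorname{div}(z\gamma)\bigr)=0 .
\]
The bound $|u|\le|c'(x)|/\cosh y$ shows that $u\gamma$ is integrable, and $u\gamma\not\equiv0$ because $c$ is not constant. The last assertion is Lemma~\ref{lem:nopos}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}(b)]
Take $c(x)=1/\cosh x=1-x^2/2+\cdots$. It is positive, and $c'=-c\tanh x$ is integrable. Using $\tanh^2x=1-c^2$ we find $c''=c\tanh^2x-c^3=c-2c^3$, and therefore
\[
c''+c=2c\tanh^2x,\qquad 1-c^2-(c')^2=(1-c^2)-c^2(1-c^2)=\tanh^4x .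
\]
For $x\ne0$ we divide \eqref{eq:beta} by $c'$ and use $cD=(1+\cosh x\cosh y)/\cosh^2x$:
\[
\beta=-\tanh x\,\Bigl(2+\frac{\tanh^2x}{cD}\Bigr)=-\tanh x\,\Bigl(2+\frac{\sinh^2x}{1+\cosh x\cosh y}\Bigr).
\]
This is the function in the theorem. It is smooth on $\mathbb R^2$, and at $x=0$ both sides of \eqref{eq:beta} vanish, so \eqref{eq:beta} holds everywhere. Since $\beta\operatorname{sgn}x\le0$, condition \eqref{eq:out} holds with $K=0$. Finally $-c'/D=\tanh x/(D\cosh x)=\tanh x/(1+\cosh x\cosh y)$, so Proposition~\ref{prop:family} gives the theorem.
\end{proof}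

\begin{remark}
By \eqref{eq:U}, the $x$-component of the flux of $u$ is $\beta u-u_x=\Delta U-U_{xx}=U_{yy}$. Its integral over any vertical line is $U_y(x,+\infty)-U_y(x,-\infty)=-2$, because $U_y=-\sinh y/D$. So a constant flux runs from $x=+\infty$ to $x=-\infty$, as in Example~\ref{ex:line}.
\end{remark}

\section{Infinite travel time: solutions have constant sign}\label{sec:slow}

We prove Theorem~\ref{thm:B}(i) by following the argument for stochastic matrices. The local inequality holds for every smooth $b$.

\begin{lemma}\label{lem:kato}
Let $\varrho$ be a smooth solution of \eqref{eq:K}, and put $\Lambda(\varphi)=\int L\varphi\,|\varrho|\,d\xi$ for $\varphi\in C_0^\infty(\mathbb R^d)$. Then $\Lambda(\varphi)\ge0$ whenever $\varphi\ge0$.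
\end{lemma}

\begin{proof}
The function $|\varrho|$ need not be smooth, so we approximate $|t|$ by the convex functions $f(t)=f_\varepsilon(t)=\sqrt{t^2+\varepsilon^2}-\varepsilon$, which satisfy $|t|-\varepsilon\le f(t)\le|t|$ and
\[
0\le tf'(t)-f(t)=\varepsilon-\frac{\varepsilon^2}{\sqrt{t^2+\varepsilon^2}}\le\varepsilon .
\]
We have $\Delta f(\varrho)=f''(\varrho)|\nabla\varrho|^2+f'(\varrho)\Delta\varrho$ and $\operatorname{div}(bf(\varrho))=f(\varrho)\operatorname{div}b+f'(\varrho)\langle b,\nabla\varrho\rangle$. Equation \eqref{eq:K} reads $\Delta\varrho-\langle b,\nabla\varrho\rangle=\varrho\operatorname{div}b$, so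
\[
\Delta f(\varrho)-\operatorname{div}(bf(\varrho))=f''(\varrho)|\nabla\varrho|^2+\bigl(\varrho f'(\varrho)-f(\varrho)\bigr)\operatorname{div}b\ge-\varepsilon\,|\operatorname{div}b| .
\]
Multiplying by $\varphi\ge0$ and integrating by parts gives $\int L\varphi\,f_\varepsilon(\varrho)\,d\xi\ge-\varepsilon\int\varphi\,|\operatorname{div}b|\,d\xi$. As $\varepsilon\to0$, $f_\varepsilon(\varrho)\to|\varrho|$ uniformly, and the claim follows.
\end{proof}

The functional $\Lambda$ measures the cancellation of positive and negative mass; in Example~\ref{ex:line} it is $2\varphi(0)$. If $1$ were a test function, $L1=0$ would give $\Lambda(1)=0$, and a nonnegative functional that vanishes at $1$ vanishes identically. As a substitute we need cutoffs $\chi_N\to1$ with $L\chi_N$ small \emph{from above}. In Lemma~\ref{lem:nopos} the cutoffs were estimated from below, which required a bound on the outward drift; now the inward drift has to be bounded. Cutoffs $\chi(|\xi|/N)$ produce an error of order $\theta(2N)/N$, which need not be small. We therefore replace $|\xi|$ by the travel time $\int_0^{|\xi|}dr/\theta(r)$,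 which changes at a bounded rate under the inward drift, after smoothing $1/\theta$.

\begin{lemma}\label{lem:cutoff}
Under the hypotheses of Theorem~\ref{thm:B}(i) there are a constant $C$ and, for all large $N$, functions $\chi_N\in C_0^\infty(\mathbb R^d)$ with $0\le\chi_N\le1$ and $L\chi_N\le C/N$, such that on every compact set $\chi_N=1$ for $N$ large enough.
\end{lemma}

\begin{proof}
Let $\alpha=1/\theta$, which is positive and nonincreasing. Take $0\le k\in C_0^\infty((0,1))$ with $\int k=1$, and put $\alpha_1(r)=\int_0^1\alpha(r+s)k(s)\,ds=\int\alpha(t)k(t-r)\,dt$. The second formula shows that $\alpha_1$ is smooth on $(0,\infty)$ with $|\alpha_1'|\le C_1:=\alpha(0)\int|k'|$. We average over points to the right of $r$, so monotonicity gives $\alpha(r+1)\le\alpha_1(r)\le\alpha(r)\le\alpha(0)$. In particular $\theta\alpha_1\le1$ and $\int_1^\infty\alpha_1\,dr=\infty$.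

Put $v(r)=\int_0^r\alpha_1$ and $V(\xi)=v(|\xi|)$. Then $V$ is continuous, smooth away from the origin, $|\nabla V|\le\alpha(0)$, and $V\to\infty$ as $|\xi|\to\infty$; this is the only place where the divergence of the integral is used. Let $R_1=\max(R,1)$. For $r=|\xi|\ge R_1$,
\[
LV=\alpha_1'(r)+\frac{d-1}r\,\alpha_1(r)+\frac{\langle b,\xi\rangle}r\,\alpha_1(r)\ge-C_1-\theta(r)\alpha_1(r)\ge-C_1-1 .
\]
Take a nonincreasing $\zeta\in C^\infty(\mathbb R)$ with $\zeta=1$ on $(-\infty,1]$ and $\zeta=0$ on $[2,\infty)$, and let $\chi_N=\zeta(V/N)$ for $N>v(R_1)$. Then $\chi_N=1$ on the ball $\{V\le N\}$, which contains $\{|\xi|\le R_1\}$; hence $\chi_N$ is smooth, and these balls exhaust $\mathbb R^d$. The support lies in the compact set $\{V\le2N\}$. On $\{V<N\}$ we have $L\chi_N=0$, and on $\{V\ge N\}\subset\{|\xi|\ge R_1\}$ the sign $\zeta'\le0$ gives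
\begin{align*}
L\chi_N&=\frac1N\zeta'(V/N)\,LV+\frac1{N^2}\zeta''(V/N)|\nabla V|^2\\
&\le\frac{(C_1+1)\sup|\zeta'|}{N}+\frac{\alpha(0)^2\sup|\zeta''|}{N^2}\le\frac CN
\end{align*}
for $N\ge1$.
\end{proof}

To pass from ``$|\varrho|$ is a solution'' to ``$\varrho$ has no zeros'' we use the strong maximum principle \cite{GT}. Let $h$ be a continuous vector field and $q$ a continuous function on $\mathbb R^d$. If $q\le0$ and $w\in C^2$ satisfies $\Delta w+\langle h,\nabla w\rangle+qw\le0$, then $w$ cannot attain a nonpositive minimum unless it is constant. For a zero minimum the sign of $q$ is irrelevant: if $w\ge0$ solves $\Delta w+\langle h,\nabla w\rangle+qw=0$, then $\Delta w+\langle h,\nabla w\rangle+\min(q,0)\,w=-\max(q,0)\,w\le0$, so either $w>0$ everywhere or $w\equiv0$.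

\begin{proof}[Proof of Theorem~\ref{thm:B}(i)]
Let $\mu=\varrho\,d\xi\ne0$ with $\varrho\in C^\infty\cap L^1$, and let $\Lambda$ and $\chi_N$ be as in the two lemmas. Then
\[
0\le\Lambda(\chi_N)\le CN^{-1}\|\varrho\|_{L^1}\to0 .
\]
Let $\varphi\in C_0^\infty(\mathbb R^d)$ and $M=\sup|\varphi|$. For large $N$ we have $\chi_N=1$ on the support of $\varphi$, so $M\chi_N\pm\varphi\ge0$, and Lemma~\ref{lem:kato} gives $|\Lambda(\varphi)|\le M\Lambda(\chi_N)$. Hence $\Lambda(\varphi)=0$, that is, $|\varrho|\,d\xi$ is a bounded solution.

By Weyl's lemma this measure has a smooth density $w$. It equals $|\varrho|$ almost everywhere, hence everywhere by continuity, and $\Delta w-\langle b,\nabla w\rangle-(\operatorname{div}b)w=0$. Since $w\ge0$ and $w\not\equiv0$, the maximum principle gives $w>0$ everywhere. Thus $\varrho$ has no zeros, and being continuous it has constant sign. So $\mu(\mathbb R^d)\ne0$, and $\mu/\mu(\mathbb R^d)$ is a probability solution. Finally, the linear map $\mu\mapsto\mu(\mathbb R^d)$ from the space of bounded solutions to $\mathbb R$ has trivial kernel, so this space has dimension at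 most $1$.
\end{proof}

\begin{remark}
The bounded variation of $\mu$ enters through $\|\varrho\|_{L^1}$; without it, the first coordinate function is a solution for $b=0$ that changes sign. The case $b=0$ also shows that the dimension can be $0$. Without the condition on the inward drift, the statements on the sign and the dimension fail even for $d=1$: in Example~\ref{ex:line} both $\varrho$ and $e^B$ are bounded solutions, the latter by the proof of Theorem~\ref{thm:A}(a).
\end{remark}

\section{Finite travel time: slowly growing counterexamples}\label{sec:fast}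

We prove Theorem~\ref{thm:B}(ii) by choosing $c$ in Proposition~\ref{prop:family} so that $\beta$ grows as slowly as possible. Write $p=-c'$. Where $p\ne0$, equation \eqref{eq:beta} says
\begin{equation}\label{eq:betap}
\beta=\frac{p'}p-\frac cp-\frac{1-c^2}{pD}+\frac pD .
\end{equation}
If $0\le c\le1$ and $0<p\le1$ for $x>0$, the two middle terms point inward and have size at most $1/p$ each. So we want $p$ to decay slowly, with $1/p=o(\theta)$, while the requirement $c\ge0$ limits $\int_0^\infty p$ to at most $c(0)=1$. These wishes are compatible only if $1/\theta$ is integrable at infinity. The term $p'/p$ has no sign and must be bounded, both for \eqref{eq:out} and for the growth estimate. The next lemma provides a function with all these properties.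

\begin{lemma}\label{lem:a}
Let $\theta:[0,\infty)\to(0,\infty)$ be nondecreasing with $\int_1^\infty dr/\theta(r)<\infty$. There is a positive, bounded, integrable function $a\in C^\infty(\mathbb R)$ with $|a'|\le a$ and $a(r)\theta(r)\to\infty$ as $r\to\infty$.
\end{lemma}

\begin{proof}
Let $\alpha=1/\theta$ and $A(r)=\int_r^\infty\alpha$. Both are positive and nonincreasing, and $A(r)\to0$. We first enlarge $\alpha$ by an unbounded factor without losing integrability: put $\tilde\alpha=\alpha A^{-1/2}$ on $[1,\infty)$ and $\tilde\alpha=0$ on $(-\infty,1)$. Since $A$ is locally Lipschitz with $A'=-\alpha$ almost everywhere, $\tilde\alpha=(-2A^{1/2})'$ on $[1,\infty)$ and $\int\tilde\alpha=2\sqrt{A(1)}<\infty$.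

Next we smooth $\tilde\alpha$ with a kernel whose logarithmic derivative is bounded, because this property passes to the convolution. Let $k(s)=e^{-\sqrt{1+s^2}}$ and $a=k*\tilde\alpha$. The kernel is positive and integrable, has bounded derivatives of all orders, and $|k'(s)|=|s|(1+s^2)^{-1/2}k(s)\le k(s)$. Hence $a$ is smooth, positive, bounded and integrable, and $|a'|\le|k'|*\tilde\alpha\le a$. Let $r\ge2$ and $s\in[r-1,r]$. Then $k(r-s)\ge e^{-\sqrt2}$, $\alpha(s)\ge\alpha(r)$ and $A(s)\le A(r-1)$, so
\[
a(r)\ge\int_{r-1}^rk(r-s)\,\tilde\alpha(s)\,ds\ge e^{-\sqrt2}\,\alpha(r)\,A(r-1)^{-1/2}.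
\]
Thus $a(r)\theta(r)\ge e^{-\sqrt2}A(r-1)^{-1/2}\to\infty$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(ii)]
We glue the harmonic model $c=\cos x$ near the axis to the tail given by Lemma~\ref{lem:a}. Let $\eta\in C_0^\infty(\mathbb R)$ be even with $0\le\eta\le1$, $\eta=1$ on $[-\frac12,\frac12]$ and $\eta=0$ outside $[-1,1]$. Choose $\delta>0$ with $\delta a\le1$ and $\delta\|a\|_{L^1}\le\frac12$, and put
\[
p(x)=\eta(x)\sin x+(1-\eta(x))\,\delta\operatorname{sgn}(x)\,a(|x|),\qquad c(x)=1-\int_0^xp(s)\,ds .
\]
The function $p$ is odd, and it is smooth because $1-\eta$ vanishes near $0$. On $(0,1]$ it is a convex combination of $\sin x$ and $\delta a(x)$, both in $(0,1]$, and on $[1,\infty)$ it equals $\delta a$. So $0<p\le1$ on $(0,\infty)$, and $\int_0^\infty p\le\int_0^1x\,dx+\delta\|a\|_{L^1}\le1$. Hence $c$ is smooth, even and nonconstant, $0\le c\le1$, $c'=-p\in L^1(\mathbb R)$, and $D=\cosh y+c\ge1$.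

Define $\beta$ by \eqref{eq:betap} for $x\ne0$ and $\beta(0,y)=0$. For $|x|\le\frac12$ we have $c=\cos x$, so the right side of \eqref{eq:beta} vanishes and $\beta=0$ there. Thus $\beta\in C^\infty(\mathbb R^2)$, and \eqref{eq:beta} holds everywhere. The function $\beta$ is odd in $x$, since $c'$ is odd and the right side of \eqref{eq:beta} is even. It is bounded on $\{|x|\le1\}$, because on $\frac12\le|x|\le1$ the function $|p|$ is bounded below, $p'$ is bounded, and $D\ge1$.

Let $x\ge1$. Then $p=\delta a$ and $|p'|\le p\le1$. Dropping the two nonpositive terms in \eqref{eq:betap} gives $\beta\le1+1$, and by oddness \eqref{eq:out} holds with $K=2$. Proposition~\ref{prop:family} shows that for $b=(\beta,0,-z)$ equation \eqref{eq:K} has a nonzero bounded solution and no probability solution.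

It remains to estimate $b$. The numbers $1-c^2$ and $p^2$ lie in $[0,1]$, so $|1-c^2-p^2|\le1$, and combining the last two terms of \eqref{eq:betap} we get
\[
|\beta(x,y)|\le1+\frac2{\delta\,a(|x|)}\qquad\text{for }|x|\ge1 .
\]
Let $\varepsilon>0$. Since $a\theta\to\infty$, there is $r_\varepsilon\ge1$ with $2/(\delta a(r))\le\varepsilon\theta(r)$ for $r\ge r_\varepsilon$. On $[1,r_\varepsilon]$ the function $1/a$ is bounded, and $\beta$ is bounded on $\{|x|\le1\}$. So there is a constant $C_\varepsilon$ with
\[
|\beta(x,y)|\le C_\varepsilon+\varepsilon\,\theta(|x|)\le C_\varepsilon+\varepsilon\,\theta(|\xi|)\qquad\text{for all }\xi=(x,y,z),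
\]
where the last step uses that $\theta$ is nondecreasing. Monotonicity and the integrability of $1/\theta$ also give
\[
\frac r{2\theta(r)}\le\int_{r/2}^r\frac{ds}{\theta(s)}\to0\qquad(r\to\infty),
\]
so $\theta(r)/r\to\infty$. Therefore $C_\varepsilon+|z|\le C_\varepsilon+|\xi|\le\varepsilon\theta(|\xi|)$ for large $|\xi|$, and $|b(\xi)|\le|\beta|+|z|\le2\varepsilon\,\theta(|\xi|)$ there. As $\varepsilon$ is arbitrary, $|b(\xi)|=o(\theta(|\xi|))$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
``Dedicated to the memory of Nicu Boboc'',
\texttt{http://imar.ro/journals/Revue\_Mathematique/pdfs/2021/1/7.pdf}.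

\bibitem{GT}
Gilbarg--Trudinger, Theorem~3.5 and the remark after it.

\end{thebibliography}
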